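\title{Lower bounds for Robin eigenvalues at fixed volume: general and convex domains}

\begin{abstract}
Let $\rho_k(\Omega)$ be the $k$-th eigenvalue of the Robin Laplacian with boundary parameter $\alpha>0$ on a bounded Lipschitz open set $\Omega\subset\mathbb R^n$ of volume $M$. We prove the conjecture that $\rho_k(\Omega)\ge b\,k^{1/n}$ for all such sets and $\rho_k(\Omega)\ge a\,k^{2/(2n-1)}$ for convex ones, with explicit constants that depend only on $\alpha$, $M$ and $n$. In both classes we also determine the optimal leading constant as $k\to\infty$; it is attained by $k$ equal balls in the general case and by thin round tubes in the convex case. For general sets the proof bounds the heat semigroup from $L^2$ to $L^\infty$ through an entropy inequality that comes from the sharp Sobolev inequality in $BV$. For convex sets it uses a circumscribed box of comparable volume, the Payne--Weinberger inequality, and a reduction to a one-dimensional problem.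
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Robin eigenvalues}
Let $n\ge1$. Throughout, $\Omega\subset\mathbb R^n$ is a bounded open set with Lipschitz boundary: near each boundary point, after a rigid motion, $\Omega$ is the region below the graph of a Lipschitz function. Connectedness is not required. Every bounded convex open set is Lipschitz. We write $|\Omega|$ for Lebesgue measure, $dS$ for surface measure (counting measure if $n=1$), $\omega_n$ for the volume of the unit ball of $\mathbb R^n$, and $\omega_0=1$. Functions are real.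

Fix $\alpha>0$. The Robin problem $-\Delta u=\rho u$ in $\Omega$, $\partial_\nu u+\alpha u=0$ on $\partial\Omega$, with $\nu$ the outward unit normal, is defined through the form
\[
q(u,v)=\int_\Omega\nabla u\cdot\nabla v\,dx+\alpha\int_{\partial\Omega}uv\,dS,\qquad q(u)=q(u,u),\qquad u,v\in H^1(\Omega).
\]
On a Lipschitz set the trace $H^1(\Omega)\to L^2(\partial\Omega)$ is bounded, the embedding $H^1(\Omega)\subset L^2(\Omega)$ is compact, and functions that are Lipschitz on $\overline\Omega$ are dense in $H^1(\Omega)$. Hence $q$ is closed, its self-adjoint operator $L$ has compact resolvent, and the eigenvalues $0<\rho_1(\Omega)\le\rho_2(\Omega)\le\cdots$, counted with multiplicity, satisfy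
\begin{equation}\label{eq:minmax}
\rho_k(\Omega)=\min_{\substack{V\subset H^1(\Omega)\\ \dim V=k}}\ \max_{0\ne u\in V}\ \frac{q(u)}{\|u\|_2^2}.
\end{equation}
We put $N_\Omega(\rho)=\#\{k:\rho_k(\Omega)\le\rho\}$.

For the Dirichlet eigenvalues $\lambda_k(\Omega)$, P\'olya's conjecture asserts that $\lambda_k(\Omega)\ge 4\pi^2\omega_n^{-2/n}(k/|\Omega|)^{2/n}$. This inequality fails for the Robin Laplacian with $\alpha>0$, and one asks which lower bound in terms of $k$ and the volume survives. The following is conjectured in \cite{OWR}; the Lipschitz condition is added only to make the eigenvalues well defined. For every $\alpha>0$ and $M>0$: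
\begin{enumerate}
\item[(i)] there is $a=a(\alpha,M,n)>0$ such that $\rho_k(\Omega)\ge a\,k^{2/(2n-1)}$ for all $k\ge1$ and all bounded convex open sets $\Omega\subset\mathbb R^n$ with $|\Omega|=M$;
\item[(ii)] there is $b=b(\alpha,M,n)>0$ such that $\rho_k(\Omega)\ge b\,k^{1/n}$ for all $k\ge1$ and all bounded Lipschitz open sets $\Omega\subset\mathbb R^n$, connected or not, with $|\Omega|=M$.
\end{enumerate}

\subsection{Where the exponents come from}\label{sec:boxes}
A Dirichlet eigenfunction on a set of width $\varepsilon$ must vanish on both sides and costs energy of order $\varepsilon^{-2}$. A Robin test function may be constant across the thin direction and pays only the boundary term, of order $\alpha/\varepsilon$. Below a level $\rho$, a set may therefore be as thin as $\alpha/\rho$, which for large $\rho$ is much less than the wavelength $\rho^{-1/2}$. The volume that is saved can be spent on length.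

To see this, let $1\le j\le n-1$ and $\Omega=(0,\varepsilon)^j\times(0,\ell)^{n-j}$ with $\varepsilon^j\ell^{\,n-j}=M$. Let $V$ be spanned by the $m^{n-j}$ products $\prod_{i>j}\sin(m_i\pi x_i/\ell)$, $1\le m_i\le m$. A function $u\in V$ satisfies $\|\nabla u\|_2^2\le(n-j)\pi^2m^2\ell^{-2}\|u\|_2^2$, vanishes on the faces $x_i\in\{0,\ell\}$, $i>j$, and has $\int u^2\,dS=\varepsilon^{-1}\|u\|_2^2$ on each of the other $2j$ faces. By \eqref{eq:minmax},
\[
\rho_{m^{n-j}}(\Omega)\le\frac{2j\alpha}\varepsilon+\frac{(n-j)\pi^2m^2}{\ell^2}.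
\]
Take $\varepsilon=4j\alpha/\rho$ and $m=\lfloor\ell\sqrt{\rho}/(\pi\sqrt{2(n-j)})\rfloor$, so that each term is at most $\rho/2$. For large $\rho$ this gives $N_\Omega(\rho)\ge c\,\ell^{\,n-j}\rho^{(n-j)/2}=c'\rho^{(n+j)/2}$. Each thin direction raises the exponent by $\frac12$. A box of volume $M$ needs one long direction, and $j=n-1$ gives $k\approx\rho^{n-1/2}$, that is, $\rho\approx k^{2/(2n-1)}$. Without convexity all $n$ directions can be thin: for $k$ cubes of side $\varepsilon=(M/k)^{1/n}$ with disjoint closures, the indicator functions give $\rho_k\le2n\alpha/\varepsilon=2n\alpha(k/M)^{1/n}$. The conjecture says that nothing does better than these two examples. Since the price of thinness is the ratio of boundary to volume, the isoperimetric inequality suggests that the best constants come from balls instead of cubes and from round tubes instead of square ones. This is what we prove.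

The condition $\alpha>0$ cannot be dropped. For $\alpha=0$ a set with $k$ components has $\rho_k=0$, and for $n\ge2$ the functions $\cos(m\pi x_n/\ell)$, $0\le m<k$, give $\rho_k\le\pi^2(k-1)^2/\ell^2$ on $(0,\varepsilon)^{n-1}\times(0,\ell)$, which tends to $0$ as $\ell\to\infty$ at fixed volume.

\subsection{Results}
Put
\[
X_k=\Big(\frac{\omega_nk}M\Big)^{1/n},\qquad\Lambda_k=n\alpha X_k .
\]
Thus $1/X_k$ is the radius of each of $k$ equal balls of total volume $M$, and $\Lambda_k$ is $\alpha$ times the ratio of boundary area to volume of such a ball. For $z\ge0$ let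
\[
I(z)=\int_0^1\log\Big(1+\frac z{4\sigma(1-\sigma)}\Big)d\sigma,\qquad\kappa=e^{I(1)}=\tfrac14(1+\sqrt2)^{2\sqrt2}\approx3.02 .
\]
The value of $\kappa$ is computed in Lemma~\ref{lem:I}.

\begin{theorem}[general sets]\label{thm:general}
Let $\Omega\subset\mathbb R^n$ be bounded, open and Lipschitz, with $|\Omega|=M$.
\begin{enumerate}
\item[(A)] For all $\rho>0$: $\displaystyle N_\Omega(\rho)\le\frac M{\omega_n}\Big(\frac\rho{n\alpha}\Big)^ne^{nI(\alpha^2/\rho)}$.
\item[(B)] For $0<\rho\le\alpha^2$: $\displaystyle N_\Omega(\rho)\le\frac M{\omega_n}\Big(\frac en\Big)^n\rho^{n/2}$.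
\item[(C)] For all $k\ge1$: $\displaystyle\rho_k(\Omega)\ge\min\Big\{\frac n\kappa\,\alpha X_k,\ \Big(\frac n\kappa X_k\Big)^2\Big\}$.
\item[(D)] Let the infimum run over all bounded Lipschitz open sets of volume $M$. Then $\inf_\Omega\rho_k(\Omega)\le\Lambda_k$ for all $k\ge1$, and if $\Lambda_k\ge\kappa\alpha^2$,
\[
\Lambda_k-\kappa\alpha^2\Big(2+\log\frac{\Lambda_k}{\kappa\alpha^2}\Big)\le\inf_\Omega\rho_k(\Omega)\le\Lambda_k .
\]
Hence $\lim_{k\to\infty}k^{-1/n}\inf_\Omega\rho_k(\Omega)=n\alpha(\omega_n/M)^{1/n}$. For $n\ge2$ the same bounds hold for the infimum over connected $\Omega$.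
\end{enumerate}
\end{theorem}

\begin{theorem}[convex sets]\label{thm:convex}
Let $A_n=2\cdot3^{n-1}\,n!\,(n/\pi^2)^{n/2}$. If $K\subset\mathbb R^n$ is bounded, open and convex, $|K|=M$ and $k\ge2$, then
\[
\rho_k(K)\ge\min\Big\{\Big(\frac k{A_nM}\Big)^{2/n},\ \Big(\frac{\alpha^{n-1}k}{A_nM}\Big)^{2/(2n-1)}\Big\}.
\]
Conversely, for all $k\ge1$, the infimum over such $K$ satisfies
\[
\inf_K\rho_k(K)\le\min\Big\{4n\pi^2\Big(\frac kM\Big)^{2/n},\ \gamma_n\,k^{2/(2n-1)}\Big\},
\]
where
\[
\gamma_n=\gamma_n(\alpha,M)=\frac{2n-1}2\Big(\frac{2\pi^2\omega_{n-1}^2\alpha^{2n-2}}{M^2}\Big)^{1/(2n-1)}.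
\]
\end{theorem}

\begin{theorem}[sharp constant for convex sets]\label{thm:sharp}
With the infimum over bounded open convex sets $K\subset\mathbb R^n$ of volume $M$,
\[
\lim_{k\to\infty}k^{-2/(2n-1)}\inf_K\rho_k(K)=\gamma_n(\alpha,M).
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
Statements \textup{(i)} and \textup{(ii)} hold for all $n\ge1$, $\alpha>0$, $M>0$, with
\[
b=\min\Big\{\frac{n\alpha}\kappa\Big(\frac{\omega_n}M\Big)^{1/n},\ \frac{n^2}{\kappa^2}\Big(\frac{\omega_n}M\Big)^{2/n}\Big\},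
\]
\[
a=\min\Big\{b,\ (A_nM)^{-2/n},\ \Big(\frac{\alpha^{n-1}}{A_nM}\Big)^{2/(2n-1)}\Big\}.
\]
The exponents $2/(2n-1)$ and $1/n$ are optimal.
\end{corollary}

\begin{proof}
Since $k^{2/n}\ge k^{1/n}$, Theorem~\ref{thm:general}(C) gives (ii). For (i), the case $k=1$ follows from (ii). For $k\ge2$ use Theorem~\ref{thm:convex} and $k^{2/n}\ge k^{2/(2n-1)}$, which holds because $n\le2n-1$. The upper bounds in Theorems~\ref{thm:general}(D) and~\ref{thm:convex} show that neither exponent can be raised.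
\end{proof}

The upper bounds are proved in Section~\ref{sec:upper}, the lower bounds of Theorems~\ref{thm:general} and~\ref{thm:convex} in Sections~\ref{sec:heat} and~\ref{sec:box}, and Theorem~\ref{thm:sharp} in Section~\ref{sec:tube}. Statements (i) and (ii) need only Sections~\ref{sec:tools}, \ref{sec:heat} and~\ref{sec:box}.

\section{Tools}\label{sec:tools}

\subsection{Counting and bracketing}
For an open set $P$, a quadratic form $Q$ on $H^1(P)$ and $\rho>0$, let $\mathcal N(Q,\rho)$ be the least codimension of a subspace $W\subset H^1(P)$ such that $Q(u)>\rho\|u\|_{L^2(P)}^2$ for all $u\in W\setminus\{0\}$.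

\begin{lemma}\label{lem:count}
\textup{(a)} $N_\Omega(\rho)\le\mathcal N(q,\rho)$.
\textup{(b)} Let $P_1,\dots,P_l\subset P$ be disjoint open sets that cover $P$ up to a null set, and let $Q$ and $Q_i$ be forms on $H^1(P)$ and $H^1(P_i)$ with $Q(u)\ge\sum_iQ_i(u|_{P_i})$. Then $\mathcal N(Q,\rho)\le\sum_i\mathcal N(Q_i,\rho)$.
\end{lemma}

\begin{proof}
(a) If $W$ has codimension $m<N_\Omega(\rho)$, the span of the first $m+1$ eigenfunctions contains some $u\in W\setminus\{0\}$, and $q(u)\le\rho\|u\|_2^2$. (b) Given admissible subspaces $W_i$, let $W=\{u:u|_{P_i}\in W_i\text{ for all }i\}$. Its codimension is at most the sum of those of the $W_i$. For $u\in W\setminus\{0\}$ all terms $Q_i(u|_{P_i})-\rho\|u\|^2_{L^2(P_i)}$ are nonnegative, and one is positive.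
\end{proof}

\subsection{Compositions and traces}

\begin{lemma}\label{lem:comp}
Let $u\in H^1(\Omega)$ and let $\Phi:\mathbb R\to\mathbb R$ be Lipschitz with constant $\Lambda$. Then $\Phi(u)\in H^1(\Omega)$, $\|\nabla\Phi(u)\|_2\le\Lambda\|\nabla u\|_2$, and the trace of $\Phi(u)$ is $\Phi$ of the trace of $u$. If moreover $\Phi\in C^1$, then $\nabla\Phi(u)=\Phi'(u)\nabla u$.
\end{lemma}

\begin{proof}
Let $u_j\to u$ in $H^1(\Omega)$ with $u_j$ Lipschitz on $\overline\Omega$. The Lipschitz functions $\Phi(u_j)$ satisfy $|\nabla\Phi(u_j)|\le\Lambda|\nabla u_j|$ and converge to $\Phi(u)$ in $L^2$, hence weakly in $H^1$. This gives the first two claims, and the traces of $\Phi(u_j)$ converge weakly in $L^2(\partial\Omega)$ to the trace of $\Phi(u)$. They also converge in norm to $\Phi$ of the trace of $u$. If $\Phi\in C^1$, then along a subsequence with $u_j\to u$ a.e., $\Phi'(u_j)\nabla u_j\to\Phi'(u)\nabla u$ in $L^2$ by dominated convergence.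
\end{proof}

If $u$ takes values in a compact interval, so does its trace (take for $\Phi$ the truncation), and the lemma applies to every $\Phi$ that is $C^1$ on this interval, after an affine extension beyond the endpoints.

\subsection{Two sharp inequalities}
The first one makes the boundary term of $q$ usable. For $0\le w\in W^{1,1}(\Omega)$,
\begin{equation}\label{eq:S}
n\omega_n^{1/n}\|w\|_{L^{n/(n-1)}(\Omega)}\le\int_\Omega|\nabla w|\,dx+\int_{\partial\Omega}w\,dS,
\end{equation}
where $n/(n-1)=\infty$ if $n=1$. Indeed, since $\Omega$ is Lipschitz, the extension of $w$ by zero has bounded variation in $\mathbb R^n$, with total variation equal to the right side \cite[Sec.~5.4]{EG}, and the sharp Sobolev inequality $n\omega_n^{1/n}\|f\|_{n/(n-1)}\le|Df|(\mathbb R^n)$ holds in $BV(\mathbb R^n)$ \cite{FF,Mazya}. For $n=1$ the latter is the elementary bound $2\|f\|_\infty\le|Df|(\mathbb R)$ for compactly supported $f$. For $w=1$, \eqref{eq:S} is the isoperimetric inequality. We apply it to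 $w=v^2$ with $v\in H^1(\Omega)$ bounded. By Lemma~\ref{lem:comp}, $w\in H^1(\Omega)\subset W^{1,1}(\Omega)$, its trace is the square of the trace of $v$, and $\int|\nabla w|=2\int|v||\nabla v|$, so
\begin{equation}\label{eq:S2}
n\omega_n^{1/n}\|v^2\|_{L^{n/(n-1)}(\Omega)}\le2\|v\|_2\|\nabla v\|_2+\int_{\partial\Omega}v^2\,dS .
\end{equation}

The second is the Payne--Weinberger inequality \cite{PW,Beb}: if $P\subset\mathbb R^m$ is bounded, open and convex, and $u\in H^1(P)$ has mean value $\bar m$, then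
\begin{equation}\label{eq:PW}
\|u-\bar m\|_{L^2(P)}\le\frac{\operatorname{diam}P}\pi\,\|\nabla u\|_{L^2(P)} .
\end{equation}
Equivalently, the first nonzero Neumann eigenvalue of $P$ is at least $\pi^2/(\operatorname{diam}P)^2$.

\section{Balls, chains of balls, cubes and tubes}\label{sec:upper}

All upper bounds come from \eqref{eq:minmax} with explicit test functions.

\subsection{Equal balls}
Let $\Omega$ be the union of $k$ balls of radius $r_0=1/X_k$ with disjoint closures, so $|\Omega|=M$. The indicators of the balls are orthogonal for $q$ and in $L^2$, and each has Rayleigh quotient $\alpha|\partial B_{r_0}|/|B_{r_0}|=n\alpha/r_0$. Hence $\rho_k(\Omega)\le\Lambda_k$.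

\subsection{Chains of balls}
Let $n\ge2$. We join the balls by a thin cylinder and modify the indicators near the junctions at small cost. Write $x=(x_1,x')$, center the balls at $3r_0je_1$, $1\le j\le k$, and for $0<\delta<r_0$ let $\Omega_\delta$ be their union with the cylinder $\{|x'|<\delta,\ 3r_0<x_1<3kr_0\}$ (empty if $k=1$). This set is connected. It is Lipschitz: at a point where a sphere meets the wall of the cylinder, the two outward normals have inner product $\delta/r_0>0$, so near this point the ball and the cylinder are the regions below two $C^1$ graphs in the direction of the sum of the normals, and their union is the region below the maximum.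

For $0<\epsilon<\min\{1,r_0\}$ let $\chi(t)=0$ for $t\le\epsilon^2$, $\chi(t)=\log(t/\epsilon^2)/\log(1/\epsilon)$ for $\epsilon^2\le t\le\epsilon$, and $\chi(t)=1$ for $t\ge\epsilon$. On $B_{r_0}=B(0,r_0)$ put $\psi(x)=\chi(|x-r_0e_1|)\,\chi(|x+r_0e_1|)$. Then $0\le\psi\le1$, $\psi=1$ outside two disjoint balls of radius $\epsilon$, and, since $t^{n-3}\le t^{-1}$ for $t\le1$ and $n\ge2$,
\[
\|\nabla\psi\|_2^2\le\frac{2n\omega_n}{\log^2(1/\epsilon)}\int_{\epsilon^2}^\epsilon t^{n-3}\,dt\le\frac{2n\omega_n}{\log(1/\epsilon)} .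
\]
Given $\eta>0$, fix $\epsilon$ so small that $\|\nabla\psi\|_2^2+\alpha|\partial B_{r_0}|\le(\Lambda_k+\eta)\|\psi\|_2^2$. The caps through which the cylinder leaves a ball lie within distance $\sqrt2\,\delta$ of the poles. If $\sqrt2\,\delta<\epsilon^2$, the translate of $\psi$ to any of the $k$ balls vanishes near these caps, so its extension by $0$ lies in $H^1(\Omega_\delta)$. The $k$ functions and their traces have disjoint supports. Displaying the boundary parameter, we get $\rho_k(\Omega_\delta;\alpha)\le\Lambda_k+\eta$.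

Let $s=(M/|\Omega_\delta|)^{1/n}\le1$; then $s\to1$ as $\delta\to0$. The substitution $u(x)=v(x/s)$ in \eqref{eq:minmax} gives $\rho_k(s\Omega_\delta;\alpha)=s^{-2}\rho_k(\Omega_\delta;s\alpha)\le s^{-2}\rho_k(\Omega_\delta;\alpha)\le s^{-2}(\Lambda_k+\eta)$, and $|s\Omega_\delta|=M$. Letting $\delta\to0$ and then $\eta\to0$, the infimum of $\rho_k$ over connected sets is at most $\Lambda_k$. For $n=1$ this fails for large $k$: the only connected set is an interval, which satisfies \eqref{eq:interval} below.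

\subsection{Intervals, cubes and tubes}
On an interval of length $M$, the form $q$ is at least the Neumann form, with eigenvalues $\pi^2(k-1)^2/M^2$, and the span of the first $k$ sine functions has Rayleigh quotient at most $\pi^2k^2/M^2$. Thus
\begin{equation}\label{eq:interval}
\pi^2(k-1)^2/M^2\le\rho_k\le\pi^2k^2/M^2\qquad(n=1).
\end{equation}
As $\gamma_1=\pi^2/M^2$, this proves the bound $\gamma_1k^2$ in Theorem~\ref{thm:convex}, and Theorem~\ref{thm:sharp} for $n=1$.

On the cube of side $M^{1/n}$ let $m=\lceil k^{1/n}\rceil\le2k^{1/n}$. The $m^n\ge k$ products of sines with frequencies $m_i\pi M^{-1/n}$, $1\le m_i\le m$, vanish on the boundary and give $\rho_k\le n\pi^2m^2M^{-2/n}\le4n\pi^2(k/M)^{2/n}$.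

For $n\ge2$ take the tube $B\times(0,\ell)$, where $B\subset\mathbb R^{n-1}$ is a ball of radius $\varepsilon$ and $\ell\omega_{n-1}\varepsilon^{n-1}=M$. A function $u$ in the span of $\sin(j\pi x_n/\ell)$, $1\le j\le k$, vanishes on the two ends, and its lateral boundary integral is $(|\partial B|/|B|)\|u\|_2^2=(n-1)\varepsilon^{-1}\|u\|_2^2$. Hence
\begin{equation}\label{eq:tube}
\rho_k\le\frac{(n-1)\alpha}\varepsilon+\frac{\pi^2k^2}{\ell^2}=\frac{(n-1)\alpha}\varepsilon+\frac{\pi^2k^2\omega_{n-1}^2}{M^2}\,\varepsilon^{2n-2}.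
\end{equation}
The derivative in $\varepsilon$ vanishes at $\varepsilon^{2n-1}=\alpha M^2/(2\pi^2\omega_{n-1}^2k^2)$. There the second term equals $\alpha/(2\varepsilon)$, and the sum is $(2n-1)\alpha/(2\varepsilon)=\gamma_nk^{2/(2n-1)}$. All upper bounds in Theorems~\ref{thm:general}(D) and~\ref{thm:convex} are proved.

\section{General sets: entropy and the heat semigroup}\label{sec:heat}

\subsection{The first eigenvalue}\label{sec:first}
The mechanism is visible for $k=1$. Let $v$ be Lipschitz on $\overline\Omega$ with $\|v\|_2=1$, and put $\xi=\|\nabla v\|_2$, $\zeta=\int_{\partial\Omega}v^2\,dS$. By H\"older's inequality $1=\|v^2\|_1\le M^{1/n}\|v^2\|_{n/(n-1)}$, so \eqref{eq:S2} gives $nX_1\le2\xi+\zeta$. This bound is linear in $\xi$ while $q(v)=\xi^2+\alpha\zeta$ is quadratic, so we complete the square. For $0<\beta\le\alpha$,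
\[
q(v)\ge\xi^2+\beta\zeta=\beta(2\xi+\zeta)+(\xi-\beta)^2-\beta^2\ge\beta nX_1-\beta^2 .
\]
By density, $\rho_1(\Omega)\ge\beta nX_1-\beta^2$. The choice $\beta=\alpha$ gives $\rho_1\ge\Lambda_1-\alpha^2$, within $\alpha^2$ of the upper bound for the ball. The choice $\beta=\min\{\alpha,nX_1/2\}$ gives $\rho_1\ge\min\{\frac n2\alpha X_1,(\frac n2X_1)^2\}$, which has the shape of (C).

For $k>1$ one would like to cut $\Omega$ into pieces of volume about $M/k$ and apply this to each. But the cuts carry no boundary term, and for pieces of arbitrary shape nothing like \eqref{eq:PW} is available. We count eigenvalues through the heat semigroup instead.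

\subsection{From a semigroup bound to the counting function}
Let $S_t=e^{-tL}$. We recall the Beurling--Deny criteria for a closed nonnegative symmetric form $q$ with dense domain in $L^2$: if $|u|$ and $\min(u^+,1)$ belong to the domain whenever $u$ does, with $q(|u|)\le q(u)$ and $q(\min(u^+,1))\le q(u)$, then $f\ge0$ implies $S_tf\ge0$, and $0\le f\le1$ implies $0\le S_tf\le1$. Lemma~\ref{lem:comp} with $\Phi(y)=|y|$ and $\Phi(y)=\min(y^+,1)$, which are $1$-Lipschitz with $|\Phi(y)|\le|y|$, verifies both conditions; the sign $\alpha\ge0$ is used for the second. Positivity gives $|S_tf|\le S_t|f|$, also for complex $f$. So $S_t$ is a contraction on $L^\infty$ and on $L^2$, and by the Riesz--Thorin theorem on $L^P$ for $2\le P\le\infty$.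

\begin{lemma}\label{lem:trace}
If $t>0$ and $\|S_tf\|_\infty\le e^\Xi\|f\|_2$ for all $f\in L^2(\Omega)$, then $N_\Omega(\rho)\le Me^{2t\rho+2\Xi}$ for all $\rho>0$.
\end{lemma}

\begin{proof}
Let $(u_j)$ be an orthonormal basis of eigenfunctions. For $c\in\mathbb Q^m$, the hypothesis for $f=\sum_{j\le m}c_ju_j$ reads $|\sum_{j\le m}c_je^{-t\rho_j}u_j(x)|\le e^\Xi|c|$ for a.e.\ $x$. Outside one null set this holds for all rational $c$, hence for all $c\in\mathbb R^m$, so $\sum_{j\le m}e^{-2t\rho_j}u_j(x)^2\le e^{2\Xi}$ a.e. Integrating over $\Omega$ and letting $m\to\infty$ gives $\sum_je^{-2t\rho_j}\le Me^{2\Xi}$, and $N_\Omega(\rho)\le e^{2t\rho}\sum_je^{-2t\rho_j}$.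
\end{proof}

The last inequality is an equality only for eigenvalues equal to $\rho$. This suits the present problem, because $k$ equal balls have their $k$ lowest eigenvalues at one point near $\Lambda_k$. Their contribution $ke^{-2t\Lambda_k}$ to the trace is at most $\frac M{\omega_n}(n\alpha)^{-n}\sup_{\lambda>0}\lambda^ne^{-2t\lambda}=\frac M{\omega_n}(n\alpha)^{-n}(\frac n{2et})^n$. If this were a bound for the trace of every $\Omega$, the choice $t=n/(2\rho)$ would give $N_\Omega(\rho)\le\frac M{\omega_n}(\frac\rho{n\alpha})^n$, the leading term of (A). So the task is to bound $\|S_t\|_{2\to\infty}$ without losing a constant factor. We follow $\|S_sf\|_{p(s)}$ along an exponent $p(s)$ that increases from $2$ to $\infty$ in time $t$. Raising the exponent costs an entropy, running the semigroup gains an energy, and \eqref{eq:S2} compares the two.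

\subsection{The derivative of the norm}

\begin{lemma}\label{lem:deriv}
Let $t>0$, let $p\in C^1([0,t))$ with $p\ge2$, and put $\sigma=1/p$. Let $0\le f\le1$, $f\ne0$, and $u(s)=S_sf$. Then $s\mapsto\log\|u(s)\|_{p(s)}$ is continuous on $[0,t)$ and differentiable on $(0,t)$. For $s\in(0,t)$ the function $v=(u/\|u\|_p)^{p/2}$ is bounded, lies in $H^1(\Omega)$, has $\|v\|_2=1$, and
\begin{equation}\label{eq:deriv}
\frac d{ds}\log\|u\|_p=\frac{p'}{p^2}\int_\Omega v^2\log v^2\,dx-\Big(4\sigma(1-\sigma)\|\nabla v\|_2^2+\alpha\int_{\partial\Omega}v^2\,dS\Big).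
\end{equation}
\end{lemma}

\begin{proof}
We have $0\le u\le1$. By the spectral theorem, $u\in C([0,\infty);L^2)\cap C^1((0,\infty);L^2)$, for $s>0$ we have $u(s)\in D(L)\subset H^1$ and $u'=-Lu$, and $u(s)\ne0$ because $S_s$ is injective. So $F(s)=\int_\Omega u(s)^{p(s)}dx>0$. Since $u$ is differentiable only as an $L^2$-valued map, we differentiate $F$ through a Taylor estimate with quadratic remainder.

Fix $p_1>2$ and let $\Psi(y,p)=y^p$ on $[0,1]\times[2,p_1]$. It is $C^1$, with $\partial_y\Psi=py^{p-1}$ and $\partial_p\Psi=y^p\log y$ (equal to $0$ at $y=0$). For $y>0$ the second derivatives $p(p-1)y^{p-2}$, $y^{p-1}+py^{p-1}\log y$ and $y^p\log^2y$ are bounded; here $p\ge2$ is used. So $\nabla\Psi$ is Lipschitz on the convex set $(0,1]\times[2,p_1]$ and, by continuity, on its closure. Therefore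
\[
\big|\Psi(\tilde y,\tilde p)-\Psi(y,p)-\partial_y\Psi(y,p)(\tilde y-y)-\partial_p\Psi(y,p)(\tilde p-p)\big|\le C\big(|\tilde y-y|^2+|\tilde p-p|^2\big).
\]
Insert $y=u(s)$, $\tilde y=u(\tilde s)$, $p=p(s)$, $\tilde p=p(\tilde s)$ and integrate over $\Omega$. The remainder is at most $C\|u(\tilde s)-u(s)\|_2^2+CM|p(\tilde s)-p(s)|^2=O(|\tilde s-s|^2)$ for $s>0$. Dividing by $\tilde s-s$ and letting $\tilde s\to s$,
\[
F'=p\int u^{p-1}u'+p'\int u^p\log u=-p\,q(u,u^{p-1})+p'\int u^p\log u,
\]
where $u^{p-1}\in H^1$ by Lemma~\ref{lem:comp}, as $p-1\ge1$. Since $\Psi$ is Lipschitz, $F$ is also continuous at $s=0$. Now $\log\|u\|_p=p^{-1}\log F$ and $v^2=u^p/F$, so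
\[
\frac d{ds}\frac{\log F}p=\frac{p'}{p^2}\Big(\frac pF\int u^p\log u-\log F\Big)-\frac{q(u,u^{p-1})}F,
\]
and the bracket equals $\int v^2\log v^2$. By Lemma~\ref{lem:comp}, with $p/2\ge1$, we have $v\in H^1$, $|\nabla v|^2=\frac{p^2}{4F}u^{p-2}|\nabla u|^2$, and $q(u,u^{p-1})=(p-1)\int u^{p-2}|\nabla u|^2+\alpha\int_{\partial\Omega}u^p$. Finally $4(p-1)/p^2=4\sigma(1-\sigma)$.
\end{proof}

\subsection{The entropy inequality}
This is the computation of Section~\ref{sec:first} with H\"older's inequality replaced by Jensen's. To cancel the entropy in \eqref{eq:deriv} we need a bound that is linear in it, so we also replace an exponential by a tangent line; the parameter $r$ selects the point of tangency.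

\begin{lemma}\label{lem:entropy}
Let $v\in H^1(\Omega)$ be bounded with $\|v\|_2=1$, and $H=\int_\Omega v^2\log v^2\,dx$. For all $A>0$, $0<\beta\le\alpha$ and $r>0$,
\[
A\|\nabla v\|_2^2+\alpha\int_{\partial\Omega}v^2\,dS\ge\frac\beta r\big(H+n+\log(\omega_nr^n)\big)-\frac{\beta^2}A .
\]
\end{lemma}

\begin{proof}
Let $w=v^2$. For $n\ge2$, Jensen's inequality for the probability measure $w\,dx$ gives $\int w\cdot w^{1/(n-1)}\ge e^{H/(n-1)}$, that is, $\|w\|_{n/(n-1)}\ge e^{H/n}$. For $n=1$, $H\le\log\|w\|_\infty$ says the same. With $\xi=\|\nabla v\|_2$ and $\zeta=\int_{\partial\Omega}v^2$, \eqref{eq:S2} gives $n\omega_n^{1/n}e^{H/n}\le2\xi+\zeta$. Since $\beta\le\alpha$ and $A\xi^2-2\beta\xi\ge-\beta^2/A$,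
\[
A\xi^2+\alpha\zeta\ge\beta(2\xi+\zeta)+A\xi^2-2\beta\xi\ge\beta\,n\omega_n^{1/n}e^{H/n}-\frac{\beta^2}A .
\]
By $e^y\ge1+y$,
\[
n\omega_n^{1/n}e^{H/n}=\frac nr\exp\frac{H+\log(\omega_nr^n)}n\ge\frac1r\big(n+H+\log(\omega_nr^n)\big).\qedhere
\]
\end{proof}

\subsection{Integration and the choice of parameters}
The entropy cancels if $p'/p^2=\beta/r$, that is, $\sigma'=-\beta/r$. We let $\beta$ and $r$ depend on $\sigma$ and use this equation to define $p$.

\begin{proposition}\label{prop:ultra}
Let $\beta,r:(0,\frac12]\to(0,\infty)$ be continuous with $\beta\le\alpha$, and let $r/\beta$, $\beta r/(4\sigma(1-\sigma))$ and $\log r$ be integrable on $(0,\frac12)$. Put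
\[
t=\int_0^{1/2}\frac r\beta\,d\sigma,\qquad\Xi=\int_0^{1/2}\Big[\frac{\beta r}{4\sigma(1-\sigma)}-n-\log(\omega_nr^n)\Big]d\sigma .
\]
Then $\|S_tf\|_\infty\le e^\Xi\|f\|_2$ for all $f\in L^2(\Omega)$.
\end{proposition}

\begin{proof}
The map $\sigma\mapsto\int_\sigma^{1/2}r/\beta$ is a decreasing $C^1$ bijection from $(0,\frac12]$ onto $[0,t)$ with nonvanishing derivative. Its inverse $\sigma(s)$ is $C^1$ with $\sigma(0)=\frac12$ and $\sigma'=-\beta/r$. So $p=1/\sigma\in C^1([0,t))$ increases from $2$ to $\infty$, and $p'/p^2=\beta/r$. Let $0\le f\le1$, $f\ne0$, $u(s)=S_sf$. Lemma~\ref{lem:deriv} and Lemma~\ref{lem:entropy} with $A=4\sigma(1-\sigma)$ give, on $(0,t)$,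
\[
\frac d{ds}\log\|u\|_p\le g(s):=\frac{\beta^2}{4\sigma(1-\sigma)}-\frac\beta r\big(n+\log(\omega_nr^n)\big).
\]
The function $g$ is continuous on $[0,t)$, so by the mean value theorem $\log\|u\|_p-\int_0^sg$ is nonincreasing there. For $P>2$ let $p(t_P)=P$. As $t_P<t$ and $S_{t-t_P}$ is a contraction on $L^P$, the substitution $ds=-(r/\beta)\,d\sigma$ gives
\[
\log\frac{\|S_tf\|_P}{\|f\|_2}\le\log\frac{\|S_{t_P}f\|_P}{\|f\|_2}\le\int_{1/P}^{1/2}\Big[\frac{\beta r}{4\sigma(1-\sigma)}-n-\log(\omega_nr^n)\Big]d\sigma .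
\]
Letting $P\to\infty$ we get $\|S_tf\|_\infty\le e^\Xi\|f\|_2$, and by homogeneity this holds for all bounded $f\ge0$. For $0\le f\in L^2$, the functions $S_t\min(f,m)$ are bounded by $e^\Xi\|f\|_2$ and converge to $S_tf$ in $L^2$. For general $f$ use $|S_tf|\le S_t|f|$.
\end{proof}

Fix $\rho>0$. By Lemma~\ref{lem:trace}, the quantity to minimize is
\[
2t\rho+2\Xi=2\int_0^{1/2}\big[rG-n-\log\omega_n-n\log r\big]d\sigma,\qquad G=\frac\rho\beta+\frac\beta{4\sigma(1-\sigma)} .
\]
For each $\sigma$ the integrand is smallest at $r=n/G$, where it equals $n\log G-\log(n^n\omega_n)$. It remains to make $G$ small. The function $\beta'\mapsto\rho/\beta'+\beta'/(4\sigma(1-\sigma))$ is convex with minimum $\sqrt{\rho/(\sigma(1-\sigma))}$ at $\beta'=2\sqrt{\sigma(1-\sigma)\rho}$. So for $\sigma\in(0,1)$ we take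
\[
\beta(\sigma)=\min\{\alpha,2\sqrt{\sigma(1-\sigma)\rho}\},\qquad G(\sigma)=\min_{0<\beta'\le\alpha}\Big(\frac\rho{\beta'}+\frac{\beta'}{4\sigma(1-\sigma)}\Big),\qquad r=\frac nG .
\]
These functions are continuous, positive and symmetric under $\sigma\mapsto1-\sigma$. The hypotheses of Proposition~\ref{prop:ultra} hold: $r/\beta\le n/\rho$ because $G\ge\rho/\beta$; $\beta r/(4\sigma(1-\sigma))\le n$ because $G\ge\beta/(4\sigma(1-\sigma))$; and near $\sigma=0$ we have $G=\sqrt{\rho/(\sigma(1-\sigma))}$, so $\log r$ is integrable. The freedom to lower $\beta$ below $\alpha$ near $\sigma=0$, and everywhere when $\rho\le\alpha^2$, is what yields (B). By symmetry,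
\begin{equation}\label{eq:master}
N_\Omega(\rho)\le\frac M{n^n\omega_n}\exp\Big(n\int_0^1\log G(\sigma)\,d\sigma\Big).
\end{equation}

\subsection{End of the proof of Theorem~\ref{thm:general}}

\begin{lemma}\label{lem:I}
The function $I$ is increasing. For $z>0$ and $s=\sqrt{1+z}$ we have $e^{I(z)}=\frac14(s+1)^{s+1}(s-1)^{-(s-1)}$. In particular $\kappa=\frac14(1+\sqrt2)^{2\sqrt2}$, and $\kappa>e$. For $0<z\le1$, $I(z)\le z(2+\log\frac1z)$.
\end{lemma}

\begin{proof}
The integrand increases with $z$. With $y=2\sigma-1$ and symmetry, $I(z)=\int_0^1\log\big(1+\frac z{1-y^2}\big)dy=J(s)-J(1)$, where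
\[
J(s)=\int_0^1\log(s^2-y^2)\,dy=\int_{s-1}^{s+1}\log x\,dx=(s+1)\log(s+1)-(s-1)\log(s-1)-2
\]
and $J(1)=2\log2-2$. For $s=\sqrt2$ use $(\sqrt2-1)^{-1}=\sqrt2+1$. Next, $1+\frac1{4\sigma(1-\sigma)}>(\sigma(1-\sigma))^{-1/2}$ for $\sigma\ne\frac12$ by the inequality of the means, and $-\frac12\int_0^1\log(\sigma(1-\sigma))\,d\sigma=1$; so $I(1)>1$. Finally, $1-y^2\ge1-y$ gives $I(z)\le\int_0^1\log(1+z/y)\,dy=(1+z)\log(1+z)-z\log z$, and $(1+z)\log(1+z)\le2z$ for $z\le1$.
\end{proof}

\emph{(A)} Taking $\beta'=\alpha$, $G\le\frac\rho\alpha\big(1+\frac{\alpha^2/\rho}{4\sigma(1-\sigma)}\big)$, so $\int_0^1\log G\le\log\frac\rho\alpha+I(\alpha^2/\rho)$ in \eqref{eq:master}.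

\emph{(B)} If $\rho\le\alpha^2$, then $4\sigma(1-\sigma)\rho\le\alpha^2$ for all $\sigma$. So $G=\sqrt{\rho/(\sigma(1-\sigma))}$ and $\int_0^1\log G=\frac12\log\rho+1$.

\emph{(C)} Write $\rho_k=\rho_k(\Omega)$. Since $N_\Omega(\rho_k)\ge k$, taking $n$-th roots in (A) and (B) gives
\begin{equation}\label{eq:AB}
\rho_k\ge\Lambda_ke^{-I(\alpha^2/\rho_k)},\qquad\text{and}\qquad\sqrt{\rho_k}\ge\tfrac neX_k\ \text{ if }\rho_k\le\alpha^2 .
\end{equation}
If $\rho_k\ge\alpha^2$, then $I(\alpha^2/\rho_k)\le I(1)$ and $\rho_k\ge\Lambda_k/\kappa$. If $\rho_k\le\alpha^2$, then $\rho_k\ge(\frac neX_k)^2\ge(\frac n\kappa X_k)^2$.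

\emph{(D)} The upper bounds were proved in Section~\ref{sec:upper}. Let $\Lambda_k\ge\kappa\alpha^2$. If $\rho_k<\alpha^2$, the second part of \eqref{eq:AB} gives $\Lambda_k=n\alpha X_k<e\alpha^2<\kappa\alpha^2$, a contradiction. So $\rho_k\ge\alpha^2$, and $\rho_k\ge\Lambda_k/\kappa$ as in (C). We feed this back into \eqref{eq:AB}: with $z=\kappa\alpha^2/\Lambda_k\le1$ we have $\alpha^2/\rho_k\le z$, so $\rho_k\ge\Lambda_ke^{-I(z)}\ge\Lambda_k-\Lambda_kI(z)$, and $\Lambda_kI(z)\le\kappa\alpha^2(2+\log\frac1z)$ by Lemma~\ref{lem:I}. This holds for every $\Omega$, connected or not. The error is $O(\log k)$, which gives the limit. \qed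

\section{Convex sets: a circumscribed box}\label{sec:box}

Theorem~\ref{thm:general} gives $N_K(\rho)\le C\rho^n$; for convex $K$ we must gain a factor $\rho^{-1/2}$. The obstruction to cutting disappears, since convex pieces satisfy \eqref{eq:PW}. We enclose $K$ in a box of comparable volume, show that its sides are at least of order $\alpha/\rho$, and count cells of diameter $\pi/\sqrt\rho$, as the examples of Section~\ref{sec:boxes} suggest.

\begin{lemma}\label{lem:box}
After a rigid motion, a bounded convex open set $K\subset\mathbb R^n$ lies in a box $Q=\prod_{i=1}^n(0,\ell_i)$, $\ell_1\le\dots\le\ell_n$, such that $(0,\ell_i)$ is the projection of $K$ on the $i$-th axis and $|Q|\le n!\,|K|$.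
\end{lemma}

\begin{proof}
Induction on $n$; for $n=1$ take $Q=K$. Let $d=\operatorname{diam}K$ be attained by a chord of $\overline K$ in direction $e$. The projection of $K$ on the $e$-axis has length $d$. Let $\pi$ be the orthogonal projection onto $e^\perp$ and $g(y)$ the length of the chord of $\overline K$ over $y\in\pi\overline K$. Then $g\ge0$ is concave and $g(y_0)=d$ for some $y_0$, so $g\ge(1-\theta)d$ on $(1-\theta)y_0+\theta\,\pi\overline K$ for $\theta\in[0,1]$. Hence
\[
|K|=\int g\,dy=d\int_0^1|\{g\ge(1-\theta)d\}|\,d\theta\ge d\,|\pi K|\int_0^1\theta^{n-1}d\theta=\frac{d\,|\pi K|}n .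
\]
By induction $\pi K$ lies in a box $R\subset e^\perp$ of the required kind, with $|R|\le(n-1)!\,|\pi K|$. Its sides are also the projections of $K$. The product of $R$ with the projection of $K$ on the $e$-axis has volume $d|R|\le n!\,|K|$. Reorder the axes.
\end{proof}

\begin{lemma}\label{lem:thick}
If $K\subset Q=\prod(0,\ell_i)$ is open and convex and $N_K(\rho)\ge1$, then $\ell_i\ge\min\{\frac{\pi\alpha}{2\rho},\frac\pi{2\sqrt\rho}\}$ for all $i$.
\end{lemma}

\begin{proof}
On the interval $(-\ell/2,\ell/2)$ the function $\cos(\sqrt\mu\,x)$ satisfies the Robin condition if $z\tan z=\alpha\ell/2$, where $z=\sqrt\mu\,\ell/2$. This equation has a root $z\in(0,\frac\pi2)$, for which the function is positive, so $\mu$ is the first eigenvalue. If $z\le\frac\pi4$, convexity gives $\tan z\le4z/\pi$, so $z^2\ge\pi\alpha\ell/8$ and $\mu=4z^2/\ell^2\ge\pi\alpha/(2\ell)$. Otherwise $\mu\ge\pi^2/(4\ell^2)$. So for $\ell\le\ell_i$ we have $\mu\ge\mu_i:=\min\{\frac{\pi\alpha}{2\ell_i},\frac{\pi^2}{4\ell_i^2}\}$.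

By convexity, each line parallel to $e_i$ that meets $K$ does so in one chord, of length at most $\ell_i$. The endpoints form the graphs of two locally Lipschitz functions $f_\pm$ over the projection $U$ of $K$ along $e_i$. These graphs are disjoint subsets of $\partial K$ on which $dS=\sqrt{1+|\nabla f_\pm|^2}\,dy\ge dy$. For $u$ Lipschitz on $\overline K$,
\[
q(u)\ge\int_U\Big[\int_{f_-(y)}^{f_+(y)}|\partial_iu|^2dx_i+\alpha u(y,f_-(y))^2+\alpha u(y,f_+(y))^2\Big]dy\ge\mu_i\|u\|_2^2 .
\]
By density $\rho\ge\rho_1(K)\ge\mu_i$, so $\ell_i\ge\frac{\pi\alpha}{2\rho}$ or $\ell_i\ge\frac\pi{2\sqrt\rho}$.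
\end{proof}

\begin{lemma}\label{lem:cells}
Let $P$ be open, convex and contained in a box with sides $\ell_1,\dots,\ell_n$, and let $Q_P(u)\ge\|\nabla u\|^2_{L^2(P)}$ on $H^1(P)$. Then $\mathcal N(Q_P,\rho)\le\prod_i(1+\lfloor s_i\rfloor)$, where $s_i=\ell_i\sqrt{n\rho}/\pi$.
\end{lemma}

\begin{proof}
Divide the $i$-th side into $m_i=1+\lfloor s_i\rfloor>s_i$ equal parts. The resulting cells have squared diameter $\sum_i\ell_i^2/m_i^2<\sum_i\ell_i^2/s_i^2=\pi^2/\rho$. On each nonempty intersection of $P$ with an open cell, which is convex, \eqref{eq:PW} gives $\|\nabla u\|^2>\rho\|u\|^2$ for $u\ne0$ of mean zero. These functions have codimension $1$. Apply Lemma~\ref{lem:count}(b).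
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:convex}]
Let $k\ge2$, $\rho=\rho_k(K)$, and take $Q$ from Lemma~\ref{lem:box}. By Lemmas~\ref{lem:count}(a) and~\ref{lem:cells}, $2\le k\le\prod_i(1+\lfloor s_i\rfloor)$. We want to compare this with
\begin{equation}\label{eq:prods}
\prod_is_i=\Big(\frac{n\rho}{\pi^2}\Big)^{n/2}|Q|\le\Big(\frac{n\rho}{\pi^2}\Big)^{n/2}n!\,M,
\end{equation}
which requires lower bounds for the $s_i$. Since $k\ge2$, some $s_i$ is at least $1$, so $s_n\ge1$ and $1+s_n\le2s_n$: the longest direction loses no power of $\rho$. For the other directions we use Lemma~\ref{lem:thick}.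

If $\rho\ge\alpha^2$, the minimum there is $\frac{\pi\alpha}{2\rho}$, so $s_i\ge\frac\alpha{2\sqrt\rho}$ and
\begin{equation}\label{eq:thin}
1+s_i\le s_i\Big(1+\frac{2\sqrt\rho}\alpha\Big)\le\frac{3\sqrt\rho}\alpha\,s_i .
\end{equation}
Hence $k\le2\cdot3^{n-1}(\sqrt\rho/\alpha)^{n-1}\prod_is_i\le A_nM\alpha^{-(n-1)}\rho^{n-1/2}$.

If $\rho<\alpha^2$, the minimum is $\frac\pi{2\sqrt\rho}$, so $s_i\ge\frac12$, $1+s_i\le3s_i$, and $k\le A_nM\rho^{n/2}$. Solving for $\rho$ in the two cases gives the bound.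
\end{proof}

\section{Convex sets: the sharp constant}\label{sec:tube}

The case $n=1$ of Theorem~\ref{thm:sharp} is \eqref{eq:interval}, and the upper bound is part of Theorem~\ref{thm:convex}. Let $n\ge2$.

\subsection{The one-dimensional model}
By \eqref{eq:tube}, a round tube of radius $\varepsilon$ and length $\ell$ has at least $\lfloor\frac\ell\pi(\rho-\frac{(n-1)\alpha}\varepsilon)_+^{1/2}\rfloor$ eigenvalues up to $\rho$, at the price of the volume $\ell\omega_{n-1}\varepsilon^{n-1}$. The best ratio is governed by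
\[
c_*=\max_{s>0}s^{-(n-1)}\Big(1-\frac{n-1}s\Big)_+^{1/2}=\Big(\frac2{2n-1}\Big)^{n-1}\frac1{\sqrt{2n-1}} .
\]
Indeed, the square $s^{-(2n-1)}(s-n+1)$ has its only critical point at $s=n-\frac12$, with value $\frac12(\frac2{2n-1})^{2n-1}$. Taking $s=\varepsilon\rho'/\alpha'$, we get for all $\varepsilon,\rho',\alpha'>0$
\begin{equation}\label{eq:cstar}
\Big(\rho'-\frac{(n-1)\alpha'}\varepsilon\Big)_+^{1/2}\le c_*\,\rho'^{\,n-1/2}\,\alpha'^{-(n-1)}\,\varepsilon^{n-1}.
\end{equation}
The right side is linear in the cross-sectional volume. So for a chain of tubes with different radii and total volume $M$, the model count is at most $\Theta\rho^{n-1/2}$, where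
\[
\Theta=\frac{Mc_*}{\pi\omega_{n-1}\alpha^{n-1}},\qquad\Theta^{-2/(2n-1)}=\gamma_n;
\]
the second identity follows from $c_*^{-2}=2(\frac{2n-1}2)^{2n-1}$. We show that no convex set exceeds this count asymptotically.

\begin{proposition}\label{prop:sharp}
With the supremum over bounded open convex $K$ of volume $M$,
\[
\limsup_{\rho\to\infty}\rho^{-(n-1/2)}\sup_KN_K(\rho)\le\Theta .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:sharp} from Proposition~\ref{prop:sharp}]
Given $\eta>0$, there is $\rho_0$ with $N_K(\rho)\le(1+\eta)\Theta\rho^{n-1/2}$ for all $K$ and all $\rho\ge\rho_0$. If $k>(1+\eta)\Theta\rho_0^{n-1/2}$, then $k>N_K(\rho_0)$, so $\rho_k(K)>\rho_0$ and $k\le N_K(\rho_k(K))\le(1+\eta)\Theta\rho_k(K)^{n-1/2}$. Hence $\rho_k(K)\ge(1+\eta)^{-2/(2n-1)}\gamma_nk^{2/(2n-1)}$ for all $K$.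
\end{proof}

The proof of the proposition discards the sets that are not thin tubes, cuts a tube into two short ends and a bounded number of nearly cylindrical pieces (Figure~\ref{fig:tube}), and compares each piece with a Neumann problem on an interval.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!30] (2.9,-0.494) rectangle (4.3,0.988);
\draw[thick,domain=0:10,samples=60] plot (\x,{1.2-0.048*(\x-5)*(\x-5)});
\draw[thick,domain=0:10,samples=60] plot (\x,{-0.6+0.024*(\x-5)*(\x-5)});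
\foreach \x in {1.5,2.9,4.3,5.7,7.1,8.5}
  \draw (\x,{-0.6+0.024*(\x-5)*(\x-5)}) -- (\x,{1.2-0.048*(\x-5)*(\x-5)});
\node at (3.6,0.25) {$\Sigma\times J$};
\draw[->] (-0.3,-1.1) -- (10.4,-1.1) node[right] {$x$};
\foreach \x/\t in {0/0,1.5/{\tau\ell_n},2.9/a,4.3/b,8.5/{(1-\tau)\ell_n},10/{\ell_n}}
  \draw (\x,-1.04) -- (\x,-1.16) node[below] {$\t$};
\end{tikzpicture}
\caption{A long thin convex set $K$ (vertical scale exaggerated) is cut into two end pieces and $T$ middle pieces. The middle piece over $J=[a,b]$ contains the cylinder $\Sigma\times J$ (shaded), where $\Sigma=K_a\cap K_b$ is the intersection of its two end slices and fills each slice up to a factor $1-\delta$.}\label{fig:tube}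
\end{figure}

\subsection{Nearby slices nearly coincide}
Write points as $(y,x)$ with $y\in\mathbb R^{n-1}$, $x=x_n$, and let $K_x=\{y:(y,x)\in K\}$. To reduce to one variable we average over a set that lies in all slices of a piece. Such a set exists only if the axis is well chosen: in the slanted strip $\{|y-x|<\varepsilon,\ 0<x<\ell\}$, slices at distance $2\varepsilon$ are disjoint. The bound $|Q|\le n!\,|K|$ excludes this. The ends must be removed because slices may shrink to a point there.

\begin{lemma}\label{lem:slices}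
Let $K\subset Q$ be as in Lemma~\ref{lem:box}, $\tau\in(0,\frac12)$, $\delta\in(0,1)$. There is an integer $T=T(n,\tau,\delta)$ such that for every $[a,b]\subset[\tau\ell_n,(1-\tau)\ell_n]$ with $b-a\le\ell_n/T$,
\[
|K_a\cap K_b|\ge(1-\delta)|K_x|\qquad\text{for all }x\in[a,b].
\]
\end{lemma}

\begin{proof}
A diagonal linear map takes $Q$ to $(0,1)^n$ and multiplies all slice volumes by the same factor. So let $Q=(0,1)^n$ and $|K|\ge1/n!$. For $0<x<1$ the slice of $\overline K$ is $\overline{K_x}$: if $(y,x)\in\overline K$ and $y_0\in K_x$, the segment from $(y_0,x)$ to $(y,x)$ lies in $K$ except possibly for its endpoint. Boundaries of convex sets are null, so we may replace $K$ by $\overline K$. It contains points $z^0,z^1$ with last coordinates $0$ and $1$.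

\emph{Balls in the slices.} By John's theorem there is an ellipsoid $\mathcal E$ with center $c$ such that $\mathcal E\subset K\subset c+n(\mathcal E-c)$. Its semi-axes are at most $\sqrt n/2$, and their product is at least $(n!\,n^n\omega_n)^{-1}$. So each is at least $r_0=(n!\,n^n\omega_n)^{-1}(2/\sqrt n)^{n-1}$, and $K$ contains the closed ball of radius $r_0$ about $c$. Let $x\in[\tau,1-\tau]$ and let $c_n$ be the last coordinate of $c$. If $x\le c_n$, contract this ball toward $z^0$ by the factor $x/c_n\in[\tau,1]$; if $x\ge c_n$, toward $z^1$ by the factor $(1-x)/(1-c_n)\in[\tau,1]$. The image lies in $K$ and has its center at height $x$, so $K_x$ contains a closed $(n-1)$-ball of radius $\tau r_0$.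

\emph{A shrunken copy of $K_a$ in $K_b$.} Let $\tau\le a\le b\le1-\tau$, let $c_a$ be the center of such a ball in $K_a$, $Y=K_a-c_a$, and $z^1=(z,1)$. Put $s=\frac{b-a}{1-a}\le\frac{b-a}\tau$. Since $(1-s)a+s=b$, convexity gives $K_b\supset(1-s)K_a+sz$. This copy is displaced, and the ball in $Y$ absorbs the displacement. Let $\mu=s\sqrt n/(\tau r_0)$, $\theta=1-s-\mu$, and
\[
\theta_0=1-\frac{b-a}\tau\Big(1+\frac{\sqrt n}{\tau r_0}\Big)\le\theta,
\]
and assume $\theta_0>0$. As $|c_a-z|\le\sqrt n$, we have $s(c_a-z)\in\mu Y$. For $y\in Y$, convexity gives $\theta y+s(c_a-z)\in(\theta+\mu)Y=(1-s)Y$, say $\theta y+s(c_a-z)=(1-s)y'$ with $y'\in Y$. Then $c_a+\theta y=(1-s)(c_a+y')+sz\in K_b$. Also $c_a+\theta y\in K_a$, because $0\in Y$. Hence $|K_a\cap K_b|\ge\theta_0^{n-1}|K_a|$.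

\emph{Conclusion.} Let $x\in[a,b]$. The same estimate for the set reflected by $x\mapsto1-x$ and the pair $1-x\le1-a$ gives $|K_a|\ge|K_a\cap K_x|\ge\theta_0^{n-1}|K_x|$, since $x-a\le b-a$. So $|K_a\cap K_b|\ge\theta_0^{2(n-1)}|K_x|$. Choose $T$ so that $\theta_0>0$ and $\theta_0^{2(n-1)}\ge1-\delta$ whenever $b-a\le1/T$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:sharp}}
Fix $\delta\in(0,\frac14)$. Put
\[
C_1=2\Big(\frac3\alpha\Big)^{n-2}\Big(\frac n{\pi^2}\Big)^{n/2}n!\,M\max\Big\{1,\frac\pi\alpha\Big\},\qquad C_2=\frac{\sqrt n}\pi\,n!\,M\Big(\frac2{\pi\alpha}\Big)^{n-1},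
\]
$R=\max\{1,2C_1/\delta\}$, $\tau=\min\{\frac14,\frac\delta{2C_2}\}$, and $T=T(n,\tau,\delta)$. Let $\rho_0\ge\alpha^2$ be such that for $\rho\ge\rho_0$
\begin{equation}\label{eq:rho0}
M^{1/n}\sqrt{n\rho}\ge\pi,\qquad\frac{C_1}{\sqrt\rho}\le\frac\delta2,\qquad R\alpha\sqrt n<\pi\sqrt\rho,\qquad\frac{(\rho+2\alpha^2)(1+\delta^{-1})nR^2\alpha^2}{\rho^2}\le\frac14 .
\end{equation}
None of these constants depends on $K$ or $\rho$. Let $\rho\ge\rho_0$ and $N_K(\rho)\ge1$, and take $Q,\ell_i,s_i$ as in Section~\ref{sec:box}. By Lemma~\ref{lem:thick}, $\ell_i\ge\frac{\pi\alpha}{2\rho}$, and \eqref{eq:thin} holds for all $i$.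

\emph{Step 1: sets that are not thin tubes.} Suppose $\ell_{n-1}\ge R\alpha/\rho$. Then $s_{n-1}\ge R\alpha/(\pi\sqrt\rho)$, so $1+s_{n-1}\le s_{n-1}(1+\frac{\pi\sqrt\rho}{R\alpha})$. Since $\ell_n\ge|Q|^{1/n}\ge M^{1/n}$, the first condition in \eqref{eq:rho0} gives $s_n\ge1$. By Lemma~\ref{lem:cells}, \eqref{eq:thin} for $i\le n-2$, and \eqref{eq:prods},
\[
N_K(\rho)\le2\Big(\frac{3\sqrt\rho}\alpha\Big)^{n-2}\Big(1+\frac{\pi\sqrt\rho}{R\alpha}\Big)\Big(\frac{n\rho}{\pi^2}\Big)^{n/2}n!\,M\le C_1\rho^{n-1/2}\Big(\frac1{\sqrt\rho}+\frac1R\Big)\le\delta\rho^{n-1/2}.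
\]
From now on $\ell_{n-1}<R\alpha/\rho$. Then $\operatorname{diam}K_x\le D:=\sqrt n\,R\alpha/\rho$ for all $x\in(0,\ell_n)$, and $s_i<1$ for $i\le n-1$ by the third condition in \eqref{eq:rho0}.

\emph{Step 2: cutting.} Divide $[\tau\ell_n,(1-\tau)\ell_n]$ into $T$ equal intervals $J=[a,b]$, of length $|J|\le\ell_n/T$. Let $P_J=K\cap\{a<x<b\}$ and $\Gamma_J=\partial K\cap\{a<x<b\}\subset\partial P_J$, and on $H^1(P_J)$ let $q_J(u)=\int_{P_J}|\nabla u|^2+\alpha\int_{\Gamma_J}u^2\,dS$. On the end pieces $K\cap\{x<\tau\ell_n\}$ and $K\cap\{x>(1-\tau)\ell_n\}$ take the form $\|\nabla u\|^2$. All pieces are convex and the $\Gamma_J$ are disjoint, so Lemma~\ref{lem:count} applies. We have $\ell_n=|Q|/\prod_{i<n}\ell_i\le n!\,M(\frac{2\rho}{\pi\alpha})^{n-1}$, that is, $s_n\le C_2\rho^{n-1/2}$. Each end piece lies in a box with sides $\ell_1,\dots,\ell_{n-1},\tau\ell_n$ and contributes at most $1+\tau s_n$ by Lemma~\ref{lem:cells}. Since $2\tau C_2\le\delta$,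
\begin{equation}\label{eq:bracket}
N_K(\rho)\le2+\delta\rho^{n-1/2}+\sum_J\mathcal N(q_J,\rho).
\end{equation}

\emph{Step 3: the boundary term as a potential.} Fix $J=[a,b]$, write $P=P_J$, and let $u$ be Lipschitz on $\overline P$. The coarea formula on the Lipschitz hypersurface $\Gamma_J$, for the coordinate function $x$, whose tangential gradient has length $(1-\nu_n^2)^{1/2}$, states that
\[
\int_{\Gamma_J}f\,(1-\nu_n^2)^{1/2}\,dS=\int_a^b\int_{\Gamma_J\cap\{x_n=x\}}f\,d\mathcal H^{n-2}\,dx
\]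
for continuous $f\ge0$. A point of $\partial K_x\times\{x\}$ lies in $\overline K\setminus K=\partial K$. Hence $\int_{\Gamma_J}u^2\,dS\ge\int_a^b\int_{\partial K_x}u^2\,d\mathcal H^{n-2}dx$. In the rest of the proof $\|\cdot\|_x$ is the norm of $L^2(K_x)$. Apply \eqref{eq:S2} in dimension $n-1$ to $u(\cdot,x)$ on $K_x$, together with $\|u\|_x^2\le|K_x|^{1/(n-1)}\|u^2\|_{L^{(n-1)/(n-2)}(K_x)}$. With $h_x=(n-1)(\omega_{n-1}/|K_x|)^{1/(n-1)}$,
\[
\alpha\int_{\partial K_x}u^2\ge\alpha h_x\|u\|_x^2-2\alpha\|u\|_x\|\nabla_yu\|_x\ge(\alpha h_x-2\alpha^2)\|u\|_x^2-\tfrac12\|\nabla_yu\|_x^2 .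
\]
For a ball of radius $\varepsilon$, $h_x=(n-1)/\varepsilon$ is the potential of the model. Let $e_J=\sup_{x\in J}(\rho+2\alpha^2-\alpha h_x)_+\le\rho+2\alpha^2$. Then
\begin{equation}\label{eq:pot}
q_J(u)-\rho\|u\|^2_{L^2(P)}\ge\int_P|\partial_xu|^2+\int_J\Big(\tfrac12\|\nabla_yu\|_x^2-e_J\|u\|_x^2\Big)dx .
\end{equation}

\emph{Step 4: reduction to an interval.} The mean of $u$ over the moving slice $K_x$ has a derivative that involves $\partial K_x$. We average over the fixed set $\Sigma=K_a\cap K_b$ instead. By convexity $\Sigma\subset K_x$ for $x\in J$, and $|K_x|\le|\Sigma|/(1-\delta)$ by Lemma~\ref{lem:slices}. Let $\bar u(x)=|\Sigma|^{-1}\int_\Sigma u(y,x)\,dy$. It is Lipschitz, $\bar u'$ is the mean of $\partial_xu$ over $\Sigma$, and by the Cauchy--Schwarz inequality $\int_P|\partial_xu|^2\ge|\Sigma|\int_J|\bar u'|^2$.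

Let $m_x$ be the mean of $u(\cdot,x)$ over $K_x$. By \eqref{eq:PW}, $\|u-m_x\|_x\le\frac D\pi\|\nabla_yu\|_x$. Moreover $|\bar u-m_x|=|\Sigma|^{-1}|\int_\Sigma(u-m_x)|\le|\Sigma|^{-1/2}\|u-m_x\|_x$, so $\|\bar u-m_x\|_x\le(1-\delta)^{-1/2}\|u-m_x\|_x\le2\|u-m_x\|_x$. Thus $\|u-\bar u\|_x\le\frac{3D}\pi\|\nabla_yu\|_x\le D\|\nabla_yu\|_x$, and $(\xi+\zeta)^2\le(1+\delta)\xi^2+(1+\delta^{-1})\zeta^2$ gives
\begin{equation}\label{eq:ubar}
\|u\|_x^2\le\frac{1+\delta}{1-\delta}\,|\Sigma|\,\bar u(x)^2+(1+\delta^{-1})D^2\|\nabla_yu\|_x^2 .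
\end{equation}
Here thinness enters: $D$ is of order $\rho^{-1}$ and $e_J$ of order $\rho$, and the last condition in \eqref{eq:rho0} gives $e_J(1+\delta^{-1})D^2\le\frac14$. Inserting \eqref{eq:ubar} in \eqref{eq:pot},
\begin{equation}\label{eq:oned}
q_J(u)-\rho\|u\|^2_{L^2(P)}\ge|\Sigma|\Big[\int_J|\bar u'|^2-\hat e_J\int_J\bar u^2\Big]+\frac14\int_P|\nabla_yu|^2,\qquad\hat e_J=\frac{1+\delta}{1-\delta}\,e_J .
\end{equation}
The map $u\mapsto\bar u$ is bounded from $H^1(P)$ to $H^1(a,b)$, by Cauchy--Schwarz as above. So \eqref{eq:oned}, and \eqref{eq:ubar} integrated over $J$, extend by density to all $u\in H^1(P)$.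

Let $W$ consist of the $u$ for which $\bar u$ is orthogonal in $L^2(J)$ to the Neumann eigenfunctions $\cos(j\pi(x-a)/|J|)$ for all integers $0\le j\le\frac{|J|}\pi\sqrt{\hat e_J}$. The remaining Neumann eigenvalues $(j\pi/|J|)^2$ exceed $\hat e_J$, so for $u\in W$ the bracket in \eqref{eq:oned} is positive unless $\bar u=0$. If $\bar u=0$ and $\nabla_yu=0$, the integrated form of \eqref{eq:ubar} gives $u=0$. So the right side of \eqref{eq:oned} is positive on $W\setminus\{0\}$, and
\[
\mathcal N(q_J,\rho)\le1+\frac{|J|}\pi\sqrt{\hat e_J}.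
\]

\emph{Step 5: summation.} Define $\varepsilon_J$ by $\omega_{n-1}\varepsilon_J^{n-1}=|P_J|/|J|$, the mean slice volume, which is at least $|\Sigma|$. For $x\in J$ we get $|K_x|\le\omega_{n-1}\varepsilon_J^{n-1}/(1-\delta)$, so $h_x\ge(1-\delta)^{1/(n-1)}\frac{n-1}{\varepsilon_J}\ge(1-\delta)\frac{n-1}{\varepsilon_J}$. With $\rho'=\rho+2\alpha^2$ and $\alpha'=(1-\delta)\alpha$ we have $e_J\le(\rho'-(n-1)\alpha'/\varepsilon_J)_+$. By \eqref{eq:cstar} and $\sum_J|J|\,\omega_{n-1}\varepsilon_J^{n-1}=\sum_J|P_J|\le M$,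
\[
\sum_J\frac{|J|}\pi\sqrt{\hat e_J}\le\sqrt{\frac{1+\delta}{1-\delta}}\ \frac{c_*\,\rho'^{\,n-1/2}M}{\pi\omega_{n-1}((1-\delta)\alpha)^{n-1}}=(1+\delta)^{1/2}(1-\delta)^{\frac12-n}\,\Theta\,\rho'^{\,n-1/2}.
\]
Together with \eqref{eq:bracket} and Step 1, for all $K$ and all $\rho\ge\rho_0$,
\[
N_K(\rho)\le T+2+\delta\rho^{n-1/2}+(1+\delta)^{1/2}(1-\delta)^{\frac12-n}\,\Theta\,(\rho+2\alpha^2)^{n-1/2}.
\]
Since $T$ depends on neither $K$ nor $\rho$, we divide by $\rho^{n-1/2}$ and let $\rho\to\infty$, then $\delta\to0$. This proves Proposition~\ref{prop:sharp}, and with it Theorem~\ref{thm:sharp}. \qed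

\begin{thebibliography}{9}

\bibitem{Beb} Bebendorf, 2003.

\bibitem{EG} Evans and Gariepy, \emph{Measure Theory and Fine Properties of Functions}.

\bibitem{FF} Federer and Fleming.

\bibitem{OWR} Mathematisches Forschungsinstitut Oberwolfach,
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 4070/\allowbreak OWR\_2023\_36.pdf?\allowbreak sequence=4\&\allowbreak isAllowed=y}, doi:10.4171/owr/2023/36.

\bibitem{Mazya} Maz'ya, 1960.

\bibitem{PW} Payne and Weinberger, 1960.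

\end{thebibliography}
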